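# Right-Linear, Strongly Non-Overlapping Term Rewriting Systems Are Church–Rosser

## Groves

The proof turns on a finite data structure that stores a piece of rewriting history. We define it first, look at three small instances, and then see what it is good for.

We use the standard vocabulary. A *position* is a finite sequence of positive integers, with $\varepsilon$ the empty one. The subterm of $t$ at position $p$ is $t/p$, the term $t[s]_p$ is $t$ with the subterm at $p$ replaced by $s$, and $|t|$ is the size of $t$. A *rewrite rule* $l\to r$ has a left-hand side $l$ that is not a variable, and every variable of $r$ occurs in $l$. A *term rewriting system* (TRS) $R$ is a set of rules. A step is $t[l\sigma]_p\to t[r\sigma]_p$. We write $\to_{>\varepsilon}$ for a step at a non-root position, $\to^*$ for reduction in finitely many steps, and $\leftrightarrow^*$ for conversion, that is, finitely many steps in either direction. Neither $R$ nor the signature is assumed finite. Variables that occur in terms being rewritten are treated as nullary symbols; only rule variables are instantiated. For a substitution $v=\{x\mapsto v_x\}$, $rv$ is the instance of $r$.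 We shall often use that
$$g(s_1,\dots,s_m)\to^*_{>\varepsilon}t\quad\text{iff}\quad t=g(t_1,\dots,t_m)\text{ with } s_i\to^*t_i\text{ for all } i.$$

Fix a TRS $R$; no other assumption on it is needed in this section or the next.

**Definition (data of a grove).** A grove has a finite set of *classes* and a finite set of *nodes*. Each node $n$ lies in exactly one class $cl(n)$, carries a symbol $g$ and has a list of argument classes. We write $n=g(a_1,\dots,a_m)$, and $n\in c$ if $cl(n)=c$. Each class contains exactly one node designated as its *sink*. A sink is either an I-sink or a P-sink, and its class is then called an I-class or a P-class. (Read "I" as initial and "P" as pattern.) One class is the *root*.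

**Definition (match).** A match of a term $r$ at a class $d$ consists of a class $k_p$ for each position $p$ of $r$, a node $m_p$ for each non-variable position $p$ of $r$, and a map $\theta$ from $Var(r)$ to classes, such that $k_\varepsilon=d$; if $r/p=g(\dots)$, then $m_p\in k_p$ has symbol $g$ and its $i$-th argument is $k_{pi}$; if $r/p=x$, then $k_p=\theta(x)$.

**Definition (groves).** Groves are exactly the structures obtained by the following two operations, up to renaming of classes and nodes, so that disjoint copies are always available.

**(G1)** Given disjoint groves $\mathcal G_1,\dots,\mathcal G_m$ with roots $b_1,\dots,b_m$ and an $m$-ary symbol $g$ ($m\ge 0$), take the union and add a new class $c$ with one node, the I-sink $g(b_1,\dots,b_m)$. The new root is $c$.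

**(G2)** Given a grove $\mathcal G$, a class $d$ of it, a rule $\rho:l\to r$, a match $(k_p,m_p,\theta)$ of $r$ at $d$, and for each $x\in Var(l)\setminus Var(r)$ a grove $\mathcal E_x$ (all these groves disjoint), put $\theta(x)=root(\mathcal E_x)$ for these $x$. So $\theta$ is now defined on $Var(l)$. Take the union and add a fresh P-class $e_w$ for each non-variable position $w\neq\varepsilon$ of $l$. Let $h_w=e_w$ for these $w$, and $h_w=\theta(l/w)$ for the variable positions $w$ of $l$. For each non-variable position $w$ of $l$ add a node $n_w$ whose symbol is the top symbol of $l/w$ and whose arguments are $h_{w1},h_{w2},\dots$. For $w\ne\varepsilon$, $n_w$ is the P-sink of $e_w$. The node $n=n_\varepsilon$ is put into $d$ as a non-sink. The root is unchanged. The node $n_w$ gets the *tag* $(\rho,w)$. With $n$ we store the rule $\rho_n=\rho$, the map $\theta_n=\theta$ and the match. For $M=n_w$ and a position $w'\neq\varepsilon$ of $l/w$ put $\kappa_M(w')=h_{ww'}$.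

Thus (G2) attaches a left-hand side to a class in which the right-hand side can already be read. Non-sinks have tags $(\rho,\varepsilon)$, P-sinks have tags $(\rho,w)$ with $w\ne\varepsilon$, and I-sinks have no tag. Later operations never change existing nodes, sinks or stored data. The root is always an I-class, because (G1) makes it one and (G2) leaves it alone.

From the definition of $\kappa$ we read off the following. Let $M=g(a_1,\dots,a_m)$ have tag $(\rho,q)$ with $\rho:l\to r$. Then
$$\begin{aligned}&\text{if } l/qi \text{ is a variable, then } a_i=\kappa_M(i);\\ &\text{if not, } a_i \text{ is a P-class whose sink } A \text{ has tag } (\rho,qi), \text{ and } \kappa_A(w)=\kappa_M(iw);\\ &\text{if } q=\varepsilon \text{ and } l/w=x, \text{ then } \kappa_M(w)=\theta_M(x).\end{aligned}\qquad(1)$$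

Put $\mu(\mathcal G)=\#\text{non-sinks}+\#\text{I-sinks}$; P-sinks are not counted. A (G2) step increases $\mu$ by $1+\sum_x\mu(\mathcal E_x)$.

**Definition (membership).** By recursion on $|t|$: $t\in n=g(a_1,\dots,a_m)$ iff $t=g(t_1,\dots,t_m)$ with $t_i\in a_i$ for all $i$, and $t\in c$ iff $t\in n$ for some node $n\in c$.

For each term $s$ let $\mathcal T(s)$ be the grove built from $s$ by (G1) steps only, one class for each position of $s$. Then $s$ lies in the root of $\mathcal T(s)$.

**Example 1.** Let $R_0=\{f(x,x)\to g(x),\ a\to b\}$. By (G1) make a class $X$ with I-sink $b$. The term $b$ has a match at $X$, so (G2) with $a\to b$ adds the non-sink $a$ to $X$. By (G1) add a class $Y$ with I-sink $g(X)$. The term $g(x)$ has a match at $Y$ with $\theta(x)=X$, so (G2) with $f(x,x)\to g(x)$ adds the non-sink $f(X,X)$ to $Y$. The result is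
$$X=\{\,b,\ a\,\},\qquad Y=\{\,g(X),\ f(X,X)\,\},$$
sinks first. The members of $X$ are $a,b$; those of $Y$ are $g(a),g(b),f(a,a),f(a,b),f(b,a),f(b,b)$. Note $f(a,b)\in Y$, although $f(a,b)$ is not an instance of $f(x,x)$. A node forgets that the two arguments should be equal.

**Example 2.** For the rule $f(h(x),y)\to x$ start with a class $d$ with I-sink $b$. The term $x$ has a match at $d$ with $\theta(x)=d$. The variable $y$ is erased; choose $\mathcal E_y=\mathcal T(a)$, with class $E=\{a\}$. Then (G2) adds the P-class $e_1$ with P-sink $h(d)$ and the non-sink $f(e_1,E)$ in $d$. Now $d$ is reachable from itself, and it has infinitely many members: $b$, $f(h(b),a)$, $f(h(f(h(b),a)),a)$, and so on.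

**Example 3.** For the rule $o\to h(o)$, with $o$ a constant, start with $\mathcal T(h(o))$: a class $1$ with I-sink $o$ and a root $0$ with I-sink $h(1)$. The term $h(o)$ has a match at $0$, and (G2) adds a non-sink $o$ to $0$. So $0=\{h(1),o\}$ and $1=\{o\}$. Different classes may share members: $o$ lies in both.

## A common reduct for every class

Groves are for producing common reducts. All members of a class reduce to one term.

**Lemma 1 (soundness).** For every grove there are terms $z_c$ for all classes $c$ such that, with $z_m=g(z_{a_1},\dots,z_{a_k})$ for a node $m=g(a_1,\dots,a_k)$: (i) $z_c=z_m$ if $m$ is the sink of $c$; (ii) $z_M=(l/w)\zeta$ for some substitution $\zeta$ if $M$ has tag $(l\to r,w)$; (iii) $t\in m$ implies $t\to^*_{>\varepsilon}z_m$; (iv) $t\in c$ implies $t\to^*z_c$.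

*Proof.* **Step 1: define the terms, so that (i) and (ii) hold.** We go along the construction, keeping earlier values. In (G1), put $z_c=g(z_{b_1},\dots,z_{b_m})$ for the new class. In (G2), let $\zeta(x)=z_{\theta(x)}$ for $x\in Var(l)$ and put $z_{e_w}=(l/w)\zeta$. Then $z_{h_w}=(l/w)\zeta$ for every position $w\neq\varepsilon$ of $l$, variable or not. So $z_{n_w}=(l/w)\zeta$ for all non-variable positions $w$ of $l$, and (i), (ii) hold.

**Step 2: show $z_m\to^*z_{cl(m)}$ for every node, which connects nodes with classes.** For sinks this is an equality. Let $n\in d$ be the new non-sink of a (G2) step. Then $z_n=l\zeta\to r\zeta$, and it suffices to show $(r/p)\zeta\to^*z_{k_p}$ for all positions $p$ of $r$ and use $p=\varepsilon$. If $r/p=x$, both sides are $z_{\theta(x)}$. If $r/p$ is not a variable, then by induction on $r/p$ its arguments satisfy $(r/pi)\zeta\to^*z_{k_{pi}}$, so $(r/p)\zeta\to^*z_{m_p}$. Moreover $z_{m_p}\to^*z_{k_p}$, because $m_p$ is an older node.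

**Step 3: pass to members.** Induction on $|t|$. If $t=g(t_1,\dots,t_k)\in m=g(a_1,\dots,a_k)$, then $t_i\to^*z_{a_i}$ by (iv) for $t_i$, hence $t\to^*_{>\varepsilon}z_m$. If $t\in c$, then $t\in m$ for some $m\in c$, and $t\to^*z_m\to^*z_c$. $\square$

In Example 1, $z_X=b$ and $z_Y=g(b)$; indeed all six members of $Y$ reduce to $g(b)$. In Example 2, $z_d=b$ and $z_{e_1}=h(b)$.

So to show that two terms have a common reduct it is enough to place them in one class of one grove. The lecture is about a class of systems for which any two convertible terms can be so placed.

## Right-linearity, strong non-overlap and the theorem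

**Definition.** $R$ is *Church–Rosser* (CR) if any two terms $s,t$ with $s\leftrightarrow^*t$ have a common reduct: $s\to^*u\;{}^*\!\!\leftarrow t$ for some $u$.

**Definition.** A rule $l\to r$ is *right-linear* if no variable occurs more than once in $r$. It is *non-duplicating* if every variable occurs in $r$ at most as many times as in $l$. A TRS has one of these properties if all its rules do.

**Definition.** The *linearization* $\bar l$ of $l$ is obtained by replacing each occurrence of a variable by a distinct fresh variable. $R$ is *strongly non-overlapping* (SNO) if for any rules $\rho_1:l_1\to r_1$ and $\rho_2:l_2\to r_2$ of $R$ and any non-variable position $p$ of $\bar l_2$, the terms $\bar l_1$ and $\bar l_2/p$, with variables renamed apart, are not unifiable, except when $\rho_1$ and $\rho_2$ are the same rule and $p=\varepsilon$. Distinct rules count as distinct even if their linearized left-hand sides coincide.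

For instance, $\overline{f(x,x)}=f(x_1,x_2)$. The system $R_0$ of Example 1 is right-linear and SNO: $f(x_1,x_2)$ and $a$ do not unify, and $f(x_1,x_2)$ has no non-variable position other than $\varepsilon$.

**Definition.** A TRS is *simple-right-linear* if each rule is right-linear and the variables occurring more than once in the left-hand side do not appear in the right-hand side.

It is known, by a result of Toyama, Oyamaguchi and Ohta, that a simple-right-linear SNO system is CR. The system $R_0$ is not covered, since $x$ is repeated on the left of $f(x,x)\to g(x)$ and survives on the right. It is also known that a non-duplicating SNO system need not be CR. In between lies the question, posed with these facts at https://dspace02.jaist.ac.jp/dspace/bitstream/10119/5033/1/C2250.pdf. Suppose that left-hand sides never overlap, even when repeated variables are allowed to take different values, and that right-hand sides use each variable at most once. Must convertible terms have a common reduct? The answer is yes.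

**Theorem 2.** Every right-linear, strongly non-overlapping TRS is Church–Rosser.

## Small systems, and the tile that does not close

If $R$ is left-linear, meaning that no variable is repeated in a left-hand side, then $\bar l$ is $l$ up to renaming. In that case SNO says that $R$ is orthogonal, and orthogonal systems are CR by a classical theorem. So the difficulty lies in rules such as $f(x,x)\to g(x)$.

Take $R_0=\{f(x,x)\to g(x),\ a\to b\}$. An $f$-step decreases the size. An $a$-step keeps the size and decreases the number of $a$'s. So $R_0$ terminates, and by Newman's Lemma local confluence suffices. The only peaks to examine are $g(s)\leftarrow f(s,s)\to f(s',s)$ with $s\to s'$, and its mirror image. They close by $g(s)\to g(s')$ and $f(s',s)\to f(s',s')\to g(s')$.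

Now take $R_1=\{f(x,x)\to g(x),\ o\to h(o)\}$, which does not terminate. The standard tool for orthogonal systems is parallel reduction: let $s\Rightarrow t$ mean that a (possibly empty) set of pairwise disjoint redexes of $s$ is contracted at once, and hope for the diamond property, that $t_1\Leftarrow s\Rightarrow t_2$ implies $t_1\Rightarrow u\Leftarrow t_2$ for some $u$. Consider
$$g(o)\ \Leftarrow\ f(o,o)\ \Rightarrow\ f(h(o),o).$$
One parallel step from $f(h(o),o)$ leaves the symbol $f$ on top, because the arguments are different. One parallel step from $g(o)$ leaves $g$ on top. So the tile does not close with one step on each side. It closes with $g(o)\Rightarrow g(h(o))$ and $f(h(o),o)\Rightarrow f(h(o),h(o))\Rightarrow g(h(o))$, which takes two steps on the right. Tiles of the shape "at most one step against at most two" do not imply confluence. In the abstract system $1\leftarrow2\rightleftarrows3\to4$ the peak $1\leftarrow2\to3$ closes by $3\to2\to1$ and the peak $2\leftarrow3\to4$ closes by $2\to3\to4$, yet $1$ and $4$ are convertible and have no common reduct. So the shape of the tiles alone cannot give the result.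

Neither hypothesis can simply be dropped. The system $\{f(x,x)\to a,\ f(x,h(x))\to b,\ o\to h(o)\}$ is right-linear, and $f(x,x)$ and $f(y,h(y))$ do not unify. But their linearizations do, so the system is not SNO. It is not CR: $f(o,o)\to a$ and $f(o,o)\to f(o,h(o))\to b$, with $a,b$ distinct normal forms. On the other side, $\{f(x,x)\to a,\ k(x)\to f(x,k(x)),\ o\to k(o)\}$ is SNO but not right-linear (it even duplicates $x$). Here $o\to k(o)\to f(o,k(o))\to f(k(o),k(o))\to a$, hence also $o\to k(o)\to^*k(a)$. Since $a$ is a normal form, CR would require $k(a)\to^*a$. A shortest such reduction starts with $k(a)\to f(a,k(a))$. Its first later root step contracts $f(a,a)$, and this needs a shorter reduction $k(a)\to^*a$. That is a contradiction.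

## Recording a conversion, and why classes may not be merged at will

Here is the plan. Given $s\leftrightarrow^*t$, start with $\mathcal T(s)$, whose root contains $s$, and follow the conversion step by step, changing the grove so that its root always contains both $s$ and the current term. At the end Lemma 1 gives a common reduct.

Suppose $s$ and $t$ lie in the root and the next term $t'$ *expands* $t$: $t'\to t$ at position $p$, with $t/p=r\sigma$. Reading $t$ in the grove shows a match of $r$ at the class of $t/p$, and (G2) attaches the left-hand side. Here right-linearity enters: if $x$ occurred twice in $r$, the two occurrences of $\sigma(x)$ could be read at different classes, and then there would be no map $\theta$.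

Suppose instead $t\to t'$, with $t/p=l\sigma$ read at a node $F$. If $F$ was once attached as a left-hand side, we shall see that it was attached for the same rule, and its stored match already contains $r\sigma$. The hard case is that $F$ is an I-sink. For $l=f(x,x)$, $F=f(d_1,d_2)$, the two copies of $\sigma(x)$ are read at different classes $d_1,d_2$, and we need a single class that can play the part of both.

The natural reflex is congruence closure: identify any two classes with a common member. This fails already in Example 3. The classes $0=\{h(1),o\}$ and $1=\{o\}$ share $o$; identifying them gives a class containing $o$ and a node $h$ with the class itself as argument. It would contain $h^n(o)$ for all $n$. No term is a reduct of all of these: the reducts of $h^{k+1}(o)$ are the terms $h^j(o)$ with $j\ge k+1$, so $h^k(o)$ is not among them. Lemma 1 breaks down.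

What gets past this point is to merge a class $c$ of a grove $\mathcal G$ only with the *root* $c'$ of a *disjoint* grove $\mathcal G'$, given a common member $u$. If $u$ is read in $\mathcal G'$ at the root's sink $g(b_1,\dots,b_m)$, one merges argument by argument (the $b_i$ are roots of disjoint smaller groves) and then replays the rest of the construction of $\mathcal G'$. If $u$ is read on both sides at attached left-hand sides, one does not merge those nodes at all. They belong to the same rule $l\to r$, and one finds an instance $u^*$ of $r$ that is again a common member and is closer to the sinks. The term $u^*$ may be larger than $u$ (in Example 3, $u=o$ leads to $u^*=h(o)$), so the descent needs a measure other than size. That measure will be the number of recorded steps, counted suitably.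

Only one consequence of SNO is used on groves:

**(NPO)** There are no rules $\rho_i:l_i\to r_i$ $(i=1,2)$ of $R$, non-variable position $q$ of $l_2$, term $u$ and substitutions $\sigma_1,\sigma_2$ with $l_1\sigma_1\;{}^*_{>\varepsilon}\!\!\leftarrow u\to^*_{>\varepsilon}(l_2/q)\sigma_2$, except when $\rho_1=\rho_2$ and $q=\varepsilon$.

For example, the first non-CR system of the previous section violates (NPO) with $u=f(o,o)$, which is an instance of $f(x,x)$ and reduces below the root to $f(o,h(o))$. Theorem 2 is the combination of the next two statements.

**Proposition 3.** A right-linear, strongly non-overlapping TRS satisfies (NPO).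

**Theorem 4.** Every right-linear TRS satisfying (NPO) is Church–Rosser.

## Pulling two patterns back to a common source

This section proves Proposition 3. Let $R$ be right-linear and SNO. Let $\pi=l_1/q_1$ and $\pi'=l_2/q_2$ denote non-variable subterms of left-hand sides of rules. Let $B(\pi,\pi')$ be the set of common positions $w$ of $\pi$ and $\pi'$ such that $\pi/w$ or $\pi'/w$ is a variable. For a reduction $A$, $|A|$ is its number of steps. We prove two claims simultaneously.

**Claim V$_0$.** Let $A:u\to^*_{>\varepsilon}s$ and $A':u\to^*_{>\varepsilon}s'$, with $s$ an instance of $\bar\pi$ and $s'$ an instance of $\bar\pi'$. Then (1) $\bar\pi$ and $\bar\pi'$, renamed apart, are unifiable. (2) For $w\in B(\pi,\pi')$ there are terms $v_w$ and reductions $A_w:v_w\to^*s/w$ and $A'_w:v_w\to^*s'/w$ with $\sum_w|A_w|\le|A|$ and $\sum_w|A'_w|\le|A'|$.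

**Claim S$_0$.** Let $q_1,q_2\neq\varepsilon$, $A:u\to^*s$ and $A':u\to^*s'$, with $s$ an instance of $\bar\pi$ and $s'$ of $\bar\pi'$. Then there are a term $w$ and reductions $A^\circ:w\to^*_{>\varepsilon}s$, $A'^\circ:w\to^*_{>\varepsilon}s'$ with $|A^\circ|\le|A|$ and $|A'^\circ|\le|A'|$, and either $w=u$ or $|A^\circ|+|A'^\circ|<|A|+|A'|$.

V$_0$ looks inside a term that is stable at the root. S$_0$ gets rid of root steps by changing the source. The induction is on $(|A|+|A'|,|u|)$, lexicographically, and at equal measure V$_0$ precedes S$_0$.

**Step 1: V$_0$, by splitting into arguments.** Since no root step occurs, $u,s,s',\pi,\pi'$ have the same top symbol. Let $u=g(u_1,\dots,u_m)$, and split $A,A'$ into $A_i:u_i\to^*s_i$ and $A'_i:u_i\to^*s'_i$. If $\pi/i$ or $\pi'/i$ is a variable, then $i\in B(\pi,\pi')$, and we put $v_i=u_i$ with the reductions $A_i,A'_i$.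

Otherwise apply S$_0$ to $(u_i;A_i,A'_i)$ with the patterns $\pi/i=l_1/q_1i$ and $\pi'/i=l_2/q_2i$. This is allowed: $q_1i,q_2i\ne\varepsilon$, the total length does not increase, and $|u_i|<|u|$. We get $w_i,A_i^\circ,A_i'^\circ$, and now V$_0$ applies to $(w_i;A_i^\circ,A_i'^\circ)$. Indeed, either $w_i=u_i$ is smaller than $u$ and the lengths have not increased, or the total length is strictly smaller. So the linearizations of $\pi/i$ and $\pi'/i$ unify, and we get terms $v_{iw}$ for $w\in B(\pi/i,\pi'/i)$ with reductions of total lengths at most $|A_i^\circ|\le|A_i|$ and $|A_i'^\circ|\le|A'_i|$.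

Summing over $i$ gives (2). For (1), $\bar\pi$ and $\bar\pi'$ are linear, have disjoint variables and the same top symbol, and corresponding arguments unify (trivially if one of them is a variable). The unifiers of the different arguments concern disjoint sets of variables and can be combined.

**Step 2: S$_0$ when at most one side has a root step.** If neither has one, take $w=u$. Suppose exactly one has, say $A'$. Let $A'_0:u\to^*_{>\varepsilon}l''\sigma''$ be the part of $A'$ before its first root step. Apply V$_0$ to $(u;A,A'_0)$ with the patterns $\pi$ and $l''$; the total length is smaller. Thus $\bar\pi$ and $\bar l''$ unify, where $\pi=l_1/q_1$ with $q_1\neq\varepsilon$. Up to renaming, $\bar\pi=\bar l_1/q_1$, so this contradicts SNO. The other case is symmetric.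

**Step 3: S$_0$ when both sides have a root step, where we perform the step already at the source.** Let $A_0:u\to^*_{>\varepsilon}l_a\sigma$ and $A'_0:u\to^*_{>\varepsilon}l_b\sigma'$ be the parts before the first root steps. V$_0$ applies (smaller total length), so $\bar l_a$ and $\bar l_b$ unify, and by SNO both first root steps use the same rule $l\to r$. Now $B(l,l)$ is the set of variable positions of $l$. For each $x\in Var(r)$ choose one occurrence of $x$ in $l$ and let $v_x$ be the term given by V$_0$(2) there, so $v_x\to^*\sigma(x)$ and $v_x\to^*\sigma'(x)$. Put $u^*=rv$. Since $r$ is linear, each reduction $v_x\to^*\sigma(x)$ is carried out only once in $u^*\to^*r\sigma$, so that this takes at most $|A_0|$ steps. Then $u^*\to^*r\sigma\to^*s$ takes at most $|A_0|+(|A|-|A_0|-1)=|A|-1$ steps, and likewise $u^*\to^*s'$ takes at most $|A'|-1$ steps. Apply S$_0$ to $u^*$ with these reductions. The resulting reductions have lengths at most $|A|-1$ and $|A'|-1$, so the strict alternative holds for $u$.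

**Step 4: deduce (NPO).** If (NPO) failed, V$_0$(1) for $u$ and the patterns $l_1$ and $l_2/q$ would say that $\bar l_1$ and $\bar l_2/q$, up to renaming, unify, although not both $\rho_1=\rho_2$ and $q=\varepsilon$. This contradicts SNO. Proposition 3 is proved. $\square$

**From now on $R$ is right-linear and satisfies (NPO).** The first use on groves says at which nodes a term can be read simultaneously.

**Corollary 5.** Let $M,M'$ be nodes of (possibly different) groves, $u\in M$, $u\in M'$, and let $M$ be a non-sink with rule $\rho$. Then $M'$ is not a P-sink, and if $M'$ is a non-sink, its rule is $\rho$.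

*Proof.* By Lemma 1, $z_M\;{}^*_{>\varepsilon}\!\!\leftarrow u\to^*_{>\varepsilon}z_{M'}$, and $z_M$ is an instance of the left-hand side of $\rho$. If $M'$ has tag $(l'\to r',q)$, then $z_{M'}$ is an instance of $l'/q$. By (NPO), $q=\varepsilon$ and the rule of $M'$ is $\rho$. $\square$

## The part of a grove below an I-class

We shall cut groves into pieces. A class is *reachable* from $c$ if it is obtained from $c$ by repeatedly passing to argument classes of nodes in the current class. Let $D(c)$ be the set of classes reachable from $c$, including $c$, and let $\mathcal G|c$ be the restriction of $\mathcal G$ to the classes in $D(c)$ and all their nodes, with root $c$. Since $D(c)$ is closed under passing to arguments, membership in classes and nodes of $\mathcal G|c$ is the same as in $\mathcal G$.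

**Lemma 6.** Let $\mathcal G$ be a grove. (a) Every class is reachable from the root. (b) For each I-class $c$, $\mathcal G|c$ is a grove with root $c$. (c) If $g(b_1,\dots,b_m)$ is the sink of an I-class $c$, then the $b_i$ are I-classes, and the sets $D(b_i)$ are pairwise disjoint and do not contain $c$. (d) For a (G2) step $\mathcal G\to\mathcal G^+$ at $d$ and an I-class $b$ of $\mathcal G$: if $d\notin D(b)$, then $\mathcal G^+|b=\mathcal G|b$; otherwise all items added by the step belong to $\mathcal G^+|b$, and $\mathcal G^+|b$ arises from $\mathcal G|b$ by the same step.

In Example 2, $d$ is an I-class lying on a cycle, but the cycle passes through a non-sink. By (c), the arguments of an I-sink never lead back to it.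

*Proof.* Induction on the construction; (d) is proved on the way.

**Step 1: (G1).** Nodes in classes of $\mathcal G_i$ are nodes of $\mathcal G_i$ with arguments in $\mathcal G_i$. So for a class $c_0$ of $\mathcal G_i$, the set $D(c_0)$ and the restriction to it are the same as in $\mathcal G_i$, and (b), (c) for $c_0$ hold by induction. By (a) for $\mathcal G_i$, $D(b_i)$ consists of all classes of $\mathcal G_i$. Hence (a) holds, and $\mathcal G|c=\mathcal G$ for the new root $c$. Part (c) holds for $c$, because the $b_i$ are roots, hence I-classes, and the $\mathcal G_i$ are disjoint and do not contain $c$.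

**Step 2: what (G2) does to reachability.** Let $\mathcal G\to\mathcal G^+$ be the step, and write $D^+$ for reachability in $\mathcal G^+$. The I-classes of $\mathcal G^+$ are those of $\mathcal G$ and of the $\mathcal E_x$. If $b$ is a class of $\mathcal E_x$, then $D^+(b)$ and $\mathcal G^+|b=\mathcal E_x|b$ are as in $\mathcal E_x$, and (b), (c) hold by induction. Let $b$ be a class of $\mathcal G$. The only new node in a class of $\mathcal G$ is $n\in d$. So if $d\notin D(b)$, then $D^+(b)=D(b)$ and $\mathcal G^+|b=\mathcal G|b$. If $d\in D(b)$, we claim
$$D^+(b)=D(b)\cup\{e_w\}\cup\bigcup_x\text{classes}(\mathcal E_x).\qquad(2)$$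
For "$\subseteq$" we check that the right side is closed under passing to arguments. Old nodes in $D(b)$ have arguments in $D(b)$. The nodes $n_w$ have arguments of the forms $e_{w'}$, $root(\mathcal E_x)$, or $\theta(x)$ with $x\in Var(r)$. In the last case $\theta(x)$ is reachable from $d$ along the match, so it lies in $D(b)$. Nodes of $\mathcal E_x$ have arguments in $\mathcal E_x$. For "$\supseteq$": each $e_w$ is reachable from $n$ through the nodes $n_{w'}$ with $w'$ a proper prefix of $w$; each $root(\mathcal E_x)$ is reachable from $n$, because $x$ occurs in $l$; and all of $\mathcal E_x$ is reachable from its root by (a).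

**Step 3: conclude (d), (b), (a).** Let $b$ be an I-class of $\mathcal G$ with $d\in D(b)$. The match of $r$ at $d$ has all its classes in $D(d)\subseteq D(b)$, hence lies in $\mathcal G|b$, which is a grove by induction. By (2), $\mathcal G^+|b$ arises from $\mathcal G|b$ by the same (G2) step, and all added items are in it. Together with the case $d\notin D(b)$ this is (d), and it gives (b) for $b$. Taking for $b$ the root, from which $d$ is reachable by induction, (2) gives (a).

**Step 4: conclude (c).** Let $c$ be an I-class of $\mathcal G$ with sink $g(b_1,\dots,b_m)$. By induction the $b_i$ are I-classes and the $D(b_i)$ are disjoint and miss $c$. The class $d$ lies in at most one of them; only that one grows, and only by new classes. $\square$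

## Homomorphisms: replacing a part, grafting onto a node

A *homomorphism* $\varphi:\mathcal G\to\mathcal H$ maps classes to classes and nodes to nodes and preserves class membership of nodes, symbols and argument lists. Nothing else is required: sinks, tags and roots need not be preserved. So $t\in n$ implies $t\in\varphi(n)$, $t\in c$ implies $t\in\varphi(c)$, and images of matches are matches. If $\mathcal H$ is extended by (G2) steps, the inclusion is a homomorphism. For instance, the one-class grove $\{a\}$, in which $a$ is an I-sink, maps to $X=\{b,a\}$ of Example 1 by sending the sink $a$ to the non-sink $a$.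

The next lemma replaces the part of $\mathcal G$ below an I-class by another grove to which that part maps.

**Lemma 7 (replacement).** Let $c$ be an I-class of a grove $\mathcal G$, $\mathcal H$ a grove, and $\chi:\mathcal G|c\to\mathcal H$ a homomorphism mapping $c$ to the root. Then there are a grove $\mathcal G^*$ and homomorphisms $\varphi:\mathcal G\to\mathcal G^*$ (mapping root to root) and $\psi:\mathcal H\to\mathcal G^*$ with $\varphi=\psi\chi$ on $\mathcal G|c$ and
$$\mu(\mathcal G^*)\le\mu(\mathcal H)+\mu(\mathcal G)-\mu(\mathcal G|c).$$

*Proof.* Induction on the construction of $\mathcal G$.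

**Step 1: $c$ is the root, the trivial case.** Then $\mathcal G|c=\mathcal G$ by Lemma 6(a). Take $\mathcal G^*=\mathcal H$, $\varphi=\chi$, $\psi=\mathrm{id}$. From now on $c$ is not the root.

**Step 2: the last operation is (G1), which we repeat above the replaced part.** The class $c$ lies in some $\mathcal G_i$, and $\mathcal G|c=\mathcal G_i|c$. By induction we have $\mathcal G_i^*,\varphi_i,\psi$, with $\mathcal G_i^*$ disjoint from the other $\mathcal G_j$. Perform the same (G1) step with $\mathcal G_i^*$ in place of $\mathcal G_i$. Let $\varphi$ be $\varphi_i$ on $\mathcal G_i$, the identity on the other $\mathcal G_j$, and map the new class and node to the new class and node. As $\varphi_i$ preserves the root, $\varphi$ is a homomorphism. Both sides of the bound change by $1+\sum_{j\ne i}\mu(\mathcal G_j)$.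

**Step 3: the last operation is (G2), from $\mathcal G$ to $\mathcal G^+$ at $d$; three sub-cases say where the change takes place.**

(i) $c$ lies in some $\mathcal E_x$. Then $\mathcal G^+|c=\mathcal E_x|c$. By induction we have $\mathcal E_x^*,\varphi_x,\psi$ with $\varphi_x$ preserving the root. Perform the step with a disjoint copy of $\mathcal E_x^*$ instead of $\mathcal E_x$; let $\varphi$ be $\varphi_x$ on $\mathcal E_x$ and the obvious bijection elsewhere. The arguments of the $n_w$ are respected because $\varphi_x(root(\mathcal E_x))=root(\mathcal E_x^*)$. Both sides of the bound change by 1 plus the $\mu$ of the unaffected parts.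

(ii) $c$ lies in $\mathcal G$ and $d\notin D(c)$. Then $\mathcal G^+|c=\mathcal G|c$. Take $\mathcal G^*,\varphi,\psi$ by induction for $\mathcal G$, and perform in $\mathcal G^*$ the step at $\varphi(d)$ with the same rule, the image match and copies of the $\mathcal E_x$. Extend $\varphi$ to the added items in the obvious way. Both sides of the bound increase by $1+\sum_x\mu(\mathcal E_x)$.

(iii) $c$ lies in $\mathcal G$ and $d\in D(c)$. By Lemma 6(d), $\mathcal G|c$ is a substructure of $\mathcal G^+|c$, and all added items lie in $\mathcal G^+|c$. Here $\chi$ is given on $\mathcal G^+|c$. Apply the induction hypothesis to $\mathcal G$ and the restriction of $\chi$ to $\mathcal G|c$, obtaining $\mathcal G^*,\varphi,\psi$, and extend $\varphi$ to the added items by $\psi\chi$. Then $\varphi=\psi\chi$ on all of $\mathcal G^+|c$. Every added node, its class and its arguments lie in $\mathcal G^+|c$, where $\varphi$ is the homomorphism $\psi\chi$; so $\varphi$ is a homomorphism on $\mathcal G^+$. The bound holds because $\mu(\mathcal G^+)-\mu(\mathcal G^+|c)=\mu(\mathcal G)-\mu(\mathcal G|c)$. $\square$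

The second tool maps a whole grove into an extension of $\mathcal H$, once the parts below the arguments of its root sink have been mapped.

**Lemma 8 (grafting).** Let $\mathcal G'$ be a grove whose root $c'$ has sink $M'=g(b_1,\dots,b_m)$. Let $\hat M=g(\hat e_1,\dots,\hat e_m)$ be a node of a grove $\mathcal H$, and $\chi_i:\mathcal G'|b_i\to\mathcal H$ homomorphisms with $\chi_i(b_i)=\hat e_i$ ($1\le i\le m$). Then by finitely many (G2) steps $\mathcal H$ extends to a grove $\mathcal H^*\supseteq\mathcal H$ with the same root, and there is a homomorphism $\varphi':\mathcal G'\to\mathcal H^*$ extending all $\chi_i$ with $\varphi'(M')=\hat M$ (hence $\varphi'(c')=cl(\hat M)$) and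
$$\mu(\mathcal H^*)\le\mu(\mathcal H)+\mu(\mathcal G')-1-\sum_i\mu(\mathcal G'|b_i).$$

*Proof.* $\mathcal G'$ arises from a (G1) step creating $c'$ and $M'$ by a number of (G2) steps, which leave the root and its sink unchanged. We use induction on this number.

**Step 1: no (G2) step, where only $M'$ remains to be placed.** By Lemma 6(a), $\mathcal G'|b_i$ is the $i$-th component, and $\mu(\mathcal G')=1+\sum_i\mu(\mathcal G'|b_i)$. Take $\mathcal H^*=\mathcal H$ and let $\varphi'$ be the union of the $\chi_i$ together with $c'\mapsto cl(\hat M)$, $M'\mapsto\hat M$. It is a homomorphism because $\chi_i(b_i)=\hat e_i$.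

**Step 2: a last (G2) step, which is either already mapped or replayed.** Let $\mathcal G'\to\mathcal G'^+$ be the last step, at $d$, with homomorphisms $\chi_i:\mathcal G'^+|b_i\to\mathcal H$. Restrict them to $\mathcal G'|b_i$ and apply induction to $\mathcal G'$, obtaining $\mathcal H^*$ and $\varphi'$. By Lemma 6(c), $d$ lies in at most one $D(b_i)$, computed in $\mathcal G'$.

If $d\in D(b_i)$, then by Lemma 6(d) all added items lie in $\mathcal G'^+|b_i$, and $\mathcal G'^+|b_j=\mathcal G'|b_j$ for $j\neq i$. Keep $\mathcal H^*$ and extend $\varphi'$ to the added items by $\chi_i$. Added nodes, their classes and their arguments lie in $\mathcal G'^+|b_i$, where $\varphi'$ agrees with $\chi_i$; so $\varphi'$ is a homomorphism. The right-hand side of the bound is unchanged, since $\mu(\mathcal G')$ and $\mu(\mathcal G'|b_i)$ increase by the same amount.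

If $d$ lies in no $D(b_i)$, then $\mathcal G'^+|b_i=\mathcal G'|b_i$ for all $i$. Perform the step in $\mathcal H^*$ at $\varphi'(d)$ with the image match and copies of the $\mathcal E_x$, and extend $\varphi'$ in the obvious way. Both sides of the bound increase by $1+\sum_x\mu(\mathcal E_x)$. $\square$

## Weights and common members

This section constructs the descent from a common member $u$ to a common member $u^*$ that is closer to the sinks.

**Definition (weights).** Along the construction put $\omega(m)=0$ for sinks and $\omega(n)=1+\sum_p\omega(m_p)$ for a non-sink $n$ with stored match nodes $m_p$, where $p$ ranges over the non-variable positions of the right-hand side. For $t=g(t_1,\dots,t_k)\in n=g(a_1,\dots,a_k)$ let $W(t,n)=\omega(n)+\sum_iW(t_i,a_i)$. For $t\in c$ let $W(t,c)=\min\{W(t,n):n\in c,\ t\in n\}$.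

This is a recursion on $|t|$, and the values are natural numbers. In Example 2, $\omega(f(e_1,E))=1$, and the first three members of $d$ listed there have weights $0,1,2$ in $d$. In Example 3, $W(o,0)=1$ while $W(h(o),0)=0$: the larger term has the smaller weight.

**Lemma 9.** If $n\in d$ is a non-sink with rule $l\to r$ and $v_x\in\theta_n(x)$ for $x\in Var(r)$, then $rv\in d$ and
$$W(rv,d)\le\omega(n)-1+\sum_{x\in Var(r)}W(v_x,\theta_n(x)).$$

*Proof.* We show by induction on $r/p$, for the stored match, that $(r/p)v\in k_p$ with
$$W((r/p)v,k_p)\le\sum_{p'}\omega(m_{p'})+\sum_{x\in Var(r/p)}W(v_x,\theta_n(x)),$$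
where $p'$ ranges over the non-variable positions of $r$ at or below $p$. If $r/p=x$, then $k_p=\theta_n(x)$ and there is equality. Otherwise $(r/p)v\in m_p$, because its arguments lie in the classes $k_{pi}$, and $W((r/p)v,k_p)\le\omega(m_p)+\sum_iW((r/pi)v,k_{pi})$. Insert the bounds for the arguments. Since $r$ is linear, the sets $Var(r/pi)$ are disjoint, so each $v_x$ is counted once. For $p=\varepsilon$ the first sum is $\omega(n)-1$. $\square$

The next lemma has the same architecture as the proof of Proposition 3, with weights in place of lengths.

**Lemma 10.** Let $\mathcal G,\mathcal G'$ be groves with weights $W,\omega$ and $W',\omega'$.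

**V.** Let nodes $M$ of $\mathcal G$ and $M'$ of $\mathcal G'$ have the same tag $(\rho,q)$, $\rho:l\to r$, and let $u\in M$, $u\in M'$. Then for each variable position $w$ of $l/q$ there is a term $v_w\in\kappa_M(w)\cap\kappa_{M'}(w)$ (a member of both classes) such that $\sum_wW(v_w,\kappa_M(w))\le W(u,M)-\omega(M)$ and $\sum_wW'(v_w,\kappa_{M'}(w))\le W'(u,M')-\omega'(M')$.

**S.** Let $e,e'$ be P-classes of $\mathcal G,\mathcal G'$ whose sinks $A,A'$ have the same tag, and let $u\in e$, $u\in e'$. Then there is a term $w$ with $w\in A$, $w\in A'$, $W(w,A)\le W(u,e)$, $W'(w,A')\le W'(u,e')$, and either $w=u$ or $W(w,A)+W'(w,A')<W(u,e)+W'(u,e')$.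

*Proof.* Simultaneous induction on (sum of the two weights of $u$, $|u|$), lexicographically. The weights are $W(u,M),W'(u,M')$ in V and $W(u,e),W'(u,e')$ in S; at equal measure V precedes S.

**Step 1: V, by splitting into arguments.** Let $u=g(u_1,\dots,u_m)$, $M=g(a_1,\dots,a_m)$ and $M'=g(a'_1,\dots,a'_m)$. We use (1) for $M$ and $M'$. If $l/qi$ is a variable, put $v_i=u_i$, which lies in $a_i=\kappa_M(i)$ and $a'_i=\kappa_{M'}(i)$.

Otherwise $a_i,a'_i$ are P-classes whose sinks $A,A'$ have the tag $(\rho,qi)$. S applies to $u_i$, because the weights are not larger and the size is smaller; it gives $w_i\in A$, $w_i\in A'$. Now V applies to $(w_i,A,A')$: either $w_i=u_i$ has smaller size than $u$ and the weights are not larger, or the weight sum is strictly smaller. It gives terms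
$$v_{iw}\in\kappa_A(w)\cap\kappa_{A'}(w)=\kappa_M(iw)\cap\kappa_{M'}(iw)$$
with weight sums at most $W(w_i,A)\le W(u_i,a_i)$ and $W'(w_i,A')\le W'(u_i,a'_i)$; recall $\omega(A)=\omega'(A')=0$.

Sum over $i$ and use $\sum_iW(u_i,a_i)=W(u,M)-\omega(M)$, and likewise for $W'$.

**Step 2: S, where we leave non-sinks by applying the rule.** Choose $K\in e$ and $K'\in e'$ with $u\in K$, $u\in K'$ attaining $W(u,e)$ and $W'(u,e')$. If both are sinks, then $K=A$, $K'=A'$, and $w=u$ works. If exactly one is a sink, it is a P-sink, which contradicts Corollary 5. If both are non-sinks, by Corollary 5 they have the same rule $l\to r$, hence the same tag, so V applies to $(u,K,K')$ at equal measure. For $x\in Var(r)$ choose an occurrence $w_x$ of $x$ in $l$ and let $v_x=v_{w_x}$, which lies in $\theta_K(x)\cap\theta_{K'}(x)$ by (1). By Lemma 9, $u^*=rv$ satisfies $u^*\in e$, $u^*\in e'$ and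
$$W(u^*,e)\le\omega(K)-1+\sum_xW(v_x,\theta_K(x))\le\omega(K)-1+W(u,K)-\omega(K)=W(u,e)-1,$$
and likewise $W'(u^*,e')<W'(u,e')$. Apply S to $u^*$; the term $w$ obtained satisfies the strict alternative for $u$. $\square$

The last case used only that $K$ and $K'$ are non-sinks of minimal weight, not that their classes are P-classes. So it also proves the following.

**Corollary 11 (descent).** If $M\in c$ and $M'\in c'$ are non-sinks (of $\mathcal G$ and $\mathcal G'$) containing $u$ with $W(u,M)=W(u,c)$ and $W'(u,M')=W'(u,c')$, then there is a term $u^*\in c\cap c'$ with $W(u^*,c)<W(u,c)$ and $W'(u^*,c')<W'(u,c')$.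

## Amalgamating a class with the root of a disjoint grove

**Proposition 12.** Let $\mathcal G,\mathcal G'$ be disjoint groves, $c$ any class of $\mathcal G$, $c'$ the root of $\mathcal G'$, and $u\in c$, $u\in c'$. Then there are a grove $\mathcal H$ and homomorphisms $\varphi:\mathcal G\to\mathcal H$, $\varphi':\mathcal G'\to\mathcal H$ such that $\varphi$ maps root to root, $\varphi(c)=\varphi'(c')$, and $\mu(\mathcal H)\le\mu(\mathcal G)+\mu(\mathcal G')$.

*Proof.* Induction on $\big(\mu(\mathcal G)+\mu(\mathcal G'),\,W(u,c)+W'(u,c')\big)$, lexicographically.

**Step 1: merging at a root sink, a construction that is used twice below.** Let $\mathcal K,\mathcal K'$ be disjoint groves, $N$ a node of $\mathcal K$, $N'$ the sink of the root of $\mathcal K'$, and $u\in N$, $u\in N'$. Suppose the proposition holds for all pairs of groves with $\mu$-sum at most $\mu(\mathcal K)+\mu(\mathcal K')-1$. We claim that there are a grove $\mathcal L$, a root-preserving homomorphism $\alpha:\mathcal K\to\mathcal L$ and a homomorphism $\alpha':\mathcal K'\to\mathcal L$ with $\alpha'(N')=\alpha(N)$ and $\mu(\mathcal L)\le\mu(\mathcal K)+\mu(\mathcal K')-1$.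

The root of a grove is an I-class, so $N'=g(b_1,\dots,b_m)$ is an I-sink. Let $N=g(e_1,\dots,e_m)$ and $u=g(u_1,\dots,u_m)$, so that $u_i\in e_i$ and $u_i\in b_i$. By Lemma 6 the $b_i$ are I-classes, the $\mathcal K'|b_i$ are groves, they are pairwise disjoint, and they miss $N'$. As $N'$ counts in $\mu$, we have $\sum_j\mu(\mathcal K'|b_j)\le\mu(\mathcal K')-1$.

Put $\mathcal K_0=\mathcal K$ and $\alpha_0=\mathrm{id}$. For $i=1,\dots,m$ apply the proposition to $\mathcal K_{i-1}$, its class $\alpha_{i-1}(e_i)$, a disjoint copy of $\mathcal K'|b_i$ with root $b_i$, and the common member $u_i$. This yields $\mathcal K_i$, a root-preserving $\beta_i:\mathcal K_{i-1}\to\mathcal K_i$ and $\gamma_i:\mathcal K'|b_i\to\mathcal K_i$ with $\beta_i\alpha_{i-1}(e_i)=\gamma_i(b_i)$ and $\mu(\mathcal K_i)\le\mu(\mathcal K)+\sum_{j\le i}\mu(\mathcal K'|b_j)$. Put $\alpha_i=\beta_i\alpha_{i-1}$. The applications are legitimate, because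
$$\mu(\mathcal K_{i-1})+\mu(\mathcal K'|b_i)\le\mu(\mathcal K)+\sum_{j\le i}\mu(\mathcal K'|b_j)\le\mu(\mathcal K)+\mu(\mathcal K')-1.$$

The homomorphisms $\chi_i=\beta_m\cdots\beta_{i+1}\gamma_i:\mathcal K'|b_i\to\mathcal K_m$ satisfy $\chi_i(b_i)=\alpha_m(e_i)$. Lemma 8 with $\hat M=\alpha_m(N)=g(\alpha_m(e_1),\dots,\alpha_m(e_m))$ yields $\mathcal L\supseteq\mathcal K_m$ with the same root, and $\alpha':\mathcal K'\to\mathcal L$ with $\alpha'(N')=\alpha_m(N)$. Let $\alpha$ be $\alpha_m$ followed by the inclusion. Finally
$$\mu(\mathcal L)\le\mu(\mathcal K_m)+\mu(\mathcal K')-1-\sum_i\mu(\mathcal K'|b_i)\le\mu(\mathcal K)+\mu(\mathcal K')-1.$$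

Now choose $M\in c$ and $M'\in c'$ containing $u$ with minimal weights $W(u,M)=W(u,c)$ and $W'(u,M')=W'(u,c')$.

**Step 2: $M'$ is the sink of $c'$, so Step 1 applies directly.** Take $\mathcal K=\mathcal G$, $N=M$, $\mathcal K'=\mathcal G'$, $N'=M'$; the required cases of the proposition hold by induction. Put $\mathcal H=\mathcal L$, $\varphi=\alpha$, $\varphi'=\alpha'$. From $\varphi'(M')=\varphi(M)$ we get $\varphi'(c')=\varphi(c)$.

**Step 3: $M'$ is a non-sink and $M$ is an I-sink, so we merge the other way round and replace.** Then $c$ is an I-class, and $\mathcal G|c$ is a grove with root $c$ and root sink $M$. Apply Step 1 with $\mathcal K=\mathcal G'$, $N=M'$, $\mathcal K'=\mathcal G|c$, $N'=M$. The cases required have $\mu$-sum at most $\mu(\mathcal G')+\mu(\mathcal G|c)-1<\mu(\mathcal G)+\mu(\mathcal G')$, so they hold by induction. We get a grove $\mathcal H_0$, a root-preserving $\varphi'_0:\mathcal G'\to\mathcal H_0$ and $\chi:\mathcal G|c\to\mathcal H_0$ with $\chi(c)=\varphi'_0(c')$ and $\mu(\mathcal H_0)\le\mu(\mathcal G')+\mu(\mathcal G|c)$. Since $c'$ is the root of $\mathcal G'$, $\chi(c)=root(\mathcal H_0)$, which is just what Lemma 7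 requires. It gives $\mathcal H$, a root-preserving $\varphi:\mathcal G\to\mathcal H$ and $\psi:\mathcal H_0\to\mathcal H$ with $\varphi(c)=\psi\chi(c)=\psi\varphi'_0(c')$ and
$$\mu(\mathcal H)\le\mu(\mathcal H_0)+\mu(\mathcal G)-\mu(\mathcal G|c)\le\mu(\mathcal G)+\mu(\mathcal G').$$
Put $\varphi'=\psi\varphi'_0$.

**Step 4: $M'$ is a non-sink and $M$ is a P-sink, which cannot happen.** This is Corollary 5.

**Step 5: both are non-sinks, so we descend.** By Corollary 11 there is $u^*\in c\cap c'$ with smaller weights. Apply the induction hypothesis to the same $\mathcal G,\mathcal G',c,c'$ and $u^*$; the first component of the measure is unchanged and the second is smaller. $\square$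

**Example 4.** With $a\to b$ in $R$, let $\mathcal G$ and $\mathcal G'$ be two copies of the one-class grove $\{b,a\}$, with I-sink $b$ and non-sink $a$, and let $u=a$. Both nodes are non-sinks, so Step 5 replaces $u=a$, of weight 1 on both sides, by $u^*=b$, of weight 0. Now Step 2 applies: the sink $b$ of $\mathcal G'$ is sent to the sink $b$ of $\mathcal G$, and Lemma 8 replays the (G2) step of $\mathcal G'$. The result is the class $\{b,a,a\}$ with two nodes $a$ and $\mu=3\le2+2$.

## Redexes read in a grove

Before following a contraction we must know where a redex $l\sigma$ can be read.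

**Lemma 13.** Let $\rho:l\to r$ be a rule and $l\sigma\in n$ for a node $n$ of a grove.
(a) $n$ is not a P-sink. If $n$ is a non-sink, then $\rho_n=\rho$, $\sigma(x)\in\theta_n(x)$ for all $x\in Var(l)$, and $r\sigma\in cl(n)$.
(b) If $n$ is an I-sink, there are I-classes $d_w$ for all positions $w$ of $l$, with $d_\varepsilon=cl(n)$, such that for non-variable $w$ the sink $F_w$ of $d_w$ has as symbol the top symbol of $l/w$ and arguments $d_{w1},d_{w2},\dots$ (with $F_\varepsilon=n$), and $\sigma(x)\in d_w$ whenever $l/w=x$.

*Proof.* **Step 1: proper subpatterns can be read only at sinks.** Let $w\neq\varepsilon$ be a non-variable position of $l$ and $(l/w)\sigma\in m$. If $m$ were not a sink, then $(l/w)\sigma\to^*_{>\varepsilon}z_m=l'\zeta$ for a rule $l'\to r'$ by Lemma 1. This contradicts (NPO) with the term $(l/w)\sigma$ as common source, since $w\ne\varepsilon$.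

**Step 2: walk down from $n$ through sinks.** Let $d_i$ be the $i$-th argument of $n$, and for non-variable $w\ne\varepsilon$ let $d_{wi}$ be the $i$-th argument of the sink of $d_w$. We see inductively that $(l/w)\sigma\in d_w$ for all $w\neq\varepsilon$. This holds for $w=i$ because $l\sigma\in n$. If $(l/w)\sigma\in d_w$ and $l/w$ is not a variable, then by Step 1 this term belongs to the sink $F_w$ of $d_w$. So $F_w$ has the top symbol of $l/w$, and $(l/wi)\sigma\in d_{wi}$. Hence the definition makes sense for all $w\ne\varepsilon$, and $\sigma(x)\in d_w$ if $l/w=x$.

**Step 3: (a).** If $n$ were a P-sink with tag $(\rho_0,q)$, $\rho_0:l_0\to r_0$, then $l\sigma\to^*_{>\varepsilon}z_n=(l_0/q)\zeta$ with $q\neq\varepsilon$, contradicting (NPO). If $n$ is a non-sink, then $l\sigma\to^*_{>\varepsilon}z_n$, an instance of the left-hand side of $\rho_n$, and (NPO) gives $\rho_n=\rho$. In the notation of the (G2) step that created $n$, we have $d_w=h_w$ for all $w\neq\varepsilon$, because the sink of $h_w=e_w$ is $n_w$, with arguments $h_{w1},h_{w2},\dots$. So $d_w=\theta_n(x)$ if $l/w=x$, and $\sigma(x)\in\theta_n(x)$ for all $x\in Var(l)$. By induction on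 $r/p$ the stored match gives $(r/p)\sigma\in k_p$; for $p=\varepsilon$ this is $r\sigma\in cl(n)$.

**Step 4: (b).** If $n$ is an I-sink, put $d_\varepsilon=cl(n)$. All $d_w$ are I-classes by Lemma 6(c), since arguments of I-sinks are I-classes and their sinks are I-sinks again. $\square$

## Following a conversion through groves

**Proposition 14.** Let $s,t$ belong to the root of a grove $\mathcal G$, and let $t\to t'$ or $t'\to t$. Then $s,t'$ belong to the root of some grove.

*Proof.* Let the step be at position $p$ with rule $\rho:l\to r$ and substitution $\sigma$. Fix a membership derivation of $t$ in the root: an assignment of a class and a node in it to every position of $t$, witnessing $t\in root(\mathcal G)$. It assigns to $p$ a class $d$ and a node $F\in d$ with $t/p\in F$. Replacing $t/p$ in $t$ by any other member of $d$ again gives a member of the root.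

**Step 1: the expansion $t'\to t$, recorded by one (G2) step.** Here $t/p=r\sigma\in d$. The classes and nodes assigned to the positions of $t$ that correspond to positions of $r$ form a match of $r$ at $d$ with $\sigma(x)\in\theta(x)$ for $x\in Var(r)$. Since $r$ is linear, $\theta$ is well defined. If $r=x$, then $\theta(x)=d$. Perform (G2) with $\mathcal E_x=\mathcal T(\sigma(x))$ for $x\in Var(l)\setminus Var(r)$. Then $\sigma(x)\in\theta(x)$ for all $x\in Var(l)$, so by induction on $l/w$ we have $(l/w)\sigma\in h_w$ for all $w\ne\varepsilon$; hence $l\sigma\in n\in d$. So $t'=t[l\sigma]_p$ is in the root, and $s$ still is.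

**Step 2: the contraction $t\to t'$ when $F$ is not an I-sink.** Here $t/p=l\sigma\in F$. By Lemma 13(a), $F$ is not a P-sink; and if $F$ is a non-sink, then $r\sigma\in d$, so $t'=t[r\sigma]_p$ is in the root of $\mathcal G$ itself.

From now on $F$ is an I-sink, and we take $d_w,F_w$ from Lemma 13(b), with $d_\varepsilon=d$. The remaining steps construct a grove with root $d^*\ni r\sigma$ into which $\mathcal G|d$ maps with $d\mapsto d^*$, and then put it in place of $\mathcal G|d$.

**Step 3: for each variable, one grove that serves all its occurrences.** Let $x\in Var(l)$ have the occurrences $w_1,\dots,w_k$ in $l$. The groves $\mathcal G|d_{w_1},\dots,\mathcal G|d_{w_k}$ have roots containing $\sigma(x)$. Apply Proposition 12 successively to disjoint copies, always with $c$ the root of the grove obtained so far. Since then $\varphi'(c')=\varphi(c)$ is the root of the new grove, both homomorphisms preserve roots. We obtain a grove $\mathcal H_x$ with $\sigma(x)\in root(\mathcal H_x)$ and root-preserving homomorphisms $\mathcal G|d_{w_j}\to\mathcal H_x$ for all $j$. Take the $\mathcal H_x$ disjoint.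

**Step 4: build the right-hand side and attach the left-hand side.** By (G1) steps build a grove $\mathcal N$ following $r$, with $\mathcal H_x$ at the occurrence of $x\in Var(r)$. This is possible since $r$ is linear: each $\mathcal H_x$ is used at most once. If $r=x$, let $\mathcal N=\mathcal H_x$. Let $d^*$ be the root of $\mathcal N$. Then $r\sigma\in d^*$, and there is an evident match of $r$ at $d^*$ with $\theta(x)=root(\mathcal H_x)$, consisting of the classes just created and their sinks. Perform (G2) at $d^*$ with rule $\rho$ and $\mathcal E_x=\mathcal H_x$ for $x\in Var(l)\setminus Var(r)$. This gives $\mathcal N^+$ with new nodes $n_w$. Put $\hat e_\varepsilon=d^*$ and $\hat e_w=h_w$ for $w\neq\varepsilon$. So $\hat e_w=root(\mathcal H_x)$ if $l/w=x$, and $\hat e_w=e_w$ if $w\ne\varepsilon$ is non-variable. For non-variable $w$, the node $n_w\in\hat e_w$ has the top symbol of $l/w$ and arguments $\hat e_{w1},\hat e_{w2},\dots$.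

**Step 5: map $\mathcal G|d$ onto the attached left-hand side, from the variables upward.** We construct homomorphisms $\varphi_w$ from $\mathcal G|d_w$, with $\varphi_w(d_w)=\hat e_w$, into successive (G2)-extensions of $\mathcal N^+$ with root $d^*$. For variable positions $w$ with $l/w=x$ take the homomorphism of Step 3, $\mathcal G|d_w\to\mathcal H_x$, followed by the inclusion into $\mathcal N^+$. Process the non-variable positions $w$ of $l$, longer ones first. The grove $\mathcal G|d_w$ has root sink $F_w=g(d_{w1},\dots,d_{wm})$, and $(\mathcal G|d_w)|d_{wi}=\mathcal G|d_{wi}$, as both consist of what is reachable from $d_{wi}$. Lemma 8 with $\mathcal G'=\mathcal G|d_w$, $\hat M=n_w$ and $\chi_i=\varphi_{wi}$ extends the current grove and gives $\varphi_w$ with $\varphi_w(F_w)=n_w$, hence $\varphi_w(d_w)=\hat e_w$. In the end we have a grove $\mathcal N^*$ with root $d^*\ni r\sigma$, and $\varphi_\varepsilon:\mathcal G|d\to\mathcal N^*$ mapping $d$ to the root $d^*$.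

**Step 6: put $\mathcal N^*$ in place of $\mathcal G|d$.** Lemma 7 with $c=d$, $\mathcal H=\mathcal N^*$ and $\chi=\varphi_\varepsilon$ gives $\mathcal G^*,\varphi,\psi$ with $\varphi$ root-preserving and $\varphi(d)=\psi(d^*)\ni r\sigma$. So $s$ is in the root of $\mathcal G^*$. The term $t$ is in the root by the image derivation, which has class $\varphi(d)$ at position $p$; hence $t'=t[r\sigma]_p$ is in the root as well. $\square$

**Proof of Theorem 4.** Let $s\leftrightarrow^*t$. Start with $\mathcal T(s)$, whose root contains $s$. Applying Proposition 14 to each step of the conversion in turn, we obtain a grove with root $c$ and $s,t\in c$. By Lemma 1, $s\to^*z_c\;{}^*\!\!\leftarrow t$. $\square$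

**Proof of Theorem 2.** A right-linear SNO system satisfies (NPO) by Proposition 3. Apply Theorem 4. $\square$

## The conversion $f(b,a)\leftarrow f(a,a)\to g(a)$, run by hand

We run the construction for $R_0=\{f(x,x)\to g(x),\ a\to b\}$ and $s=f(b,a)$.

Start with $\mathcal T(s)$: classes $1=\{b\}$, $2=\{a\}$ and the root $0=\{f(1,2)\}$, all nodes being I-sinks. The first step is an expansion at position $1$, where the subterm $b$ is read at class $1$. Step 1 of Proposition 14 adds the non-sink $a$ to class $1$. Now $1=\{b,a\}$, and the root contains $f(b,a)$ and $f(a,a)$.

The second step contracts $f(a,a)$ at the root, where it is read at the I-sink $F=f(1,2)$. So $d_\varepsilon=0$, $d_1=1$, $d_2=2$, and the two occurrences of $\sigma(x)=a$ are read at different classes with different sinks, $b$ and $a$. Amalgamate $\{b,a\}$ with $\{a\}$ along $u=a$. In the second grove $a$ is the root sink, so Step 2 of Proposition 12 applies, and, $a$ being nullary, Lemma 8 just sends this I-sink to the non-sink $a$ of the first grove. Hence $\mathcal H_x$ is a class $X=\{b,a\}$ with sink $b$. Following $r=g(x)$, $\mathcal N$ has root $d^*=\{g(X)\}$, and (G2) adds the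 non-sink $f(X,X)$ to $d^*$. This is the grove of Example 1, with $Y=d^*$. In Step 5, Lemma 8 sends $f(1,2)$ to $f(X,X)$, with $1,2\mapsto X$; the one recorded step, at class $1$, is already mapped, so nothing is replayed. Since $d=0$ is the root of $\mathcal G$, Lemma 7 returns $\mathcal N^*$ itself.

Both $f(b,a)$ and $g(a)$ now lie in $Y$, and $z_Y=g(b)$. Indeed $f(b,a)\to f(b,b)\to g(b)\leftarrow g(a)$.
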